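\title{The central limit theorem for demimartingales with stationary differences}

\begin{abstract}
A sequence $S_1,S_2,\dots$ is a demimartingale if each increment $S_{j+1}-S_j$ has nonnegative correlation with every nondecreasing function of $S_1,\dots,S_j$. Newman conjectured that a square-integrable demimartingale whose differences are strictly stationary and ergodic, with summable covariances, satisfies the central limit theorem. We prove this conjecture. Without ergodicity, we prove stable convergence of the rescaled path to $\sqrt V B$, where $B$ is a Brownian motion and $V$ is an invariant random variance. We also identify all possible limit laws and show that the summability condition cannot be dropped. The proof derives a differential equation for the characteristic function from increments over blocks of fixed length: a covariance inequality bounds the first-order term, and the ergodic theorem evaluates the second-order term.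
\end{abstract}

\section{Introduction}

\subsection{Demimartingales}

Let $(\Omega,\mathcal F,P)$ be a probability space. Following Newman and Wright \cite{NW}, a sequence $S_1,S_2,\dots$ of integrable random variables is called a \emph{demimartingale} if for every $j\ge1$
\begin{equation}\label{eq:demi}
E\big[(S_{j+1}-S_j)\,f(S_1,\dots,S_j)\big]\ge0
\end{equation}
for all componentwise nondecreasing $f:\mathbb R^j\to\mathbb R$ for which the expectation is defined. It is an \emph{$L^2$-demimartingale} if moreover $E[S_n^2]<\infty$ for all $n$. Throughout, $S_0=0$ and $X_n=S_n-S_{n-1}$.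

It is enough to have \eqref{eq:demi} for bounded $f$. Indeed, the truncation $f_M=\max(-M,\min(f,M))$ is nondecreasing, has the sign of $f$, and $|f_M|\uparrow|f|$. By monotone convergence, the expectations of the positive and negative parts of $X_{j+1}f_M$ converge to those of $X_{j+1}f$.

The increment of a martingale is orthogonal to every function of the past. Condition \eqref{eq:demi} tests the increment only against increasing functions of the past path, and asks only for a sign: a path that has been high so far tends to move up. Two classes of sequences satisfy it. A martingale satisfies \eqref{eq:demi} with equality. For the second class, recall that $X_1,X_2,\dots$ are \emph{associated} if $\operatorname{Cov}\big(f(X_1,\dots,X_k),g(X_1,\dots,X_k)\big)\ge0$ for all $k$ and all componentwise nondecreasing $f,g$ for which the covariance exists. The partial sums of a mean zero associated sequence form a demimartingale \cite{NW}, because $X_{j+1}$ and $f(S_1,\dots,S_j)$ are both nondecreasing functions of $(X_1,\dots,X_{j+1})$.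

We regard $X=(X_1,X_2,\dots)$ as a random element of $\mathbb R^{\mathbb N}$ and write $\theta$ for the shift, $(\theta x)_n=x_{n+1}$. The sequence $X$ is \emph{strictly stationary} if $\theta X$ and $X$ have the same law. A Borel set $\Lambda\subset\mathbb R^{\mathbb N}$ is \emph{shift-invariant} if $\theta^{-1}\Lambda=\Lambda$. The events $\{X\in\Lambda\}$ with $\Lambda$ shift-invariant form the \emph{invariant $\sigma$-field} $\mathcal I$, and $X$ is \emph{ergodic} if every event of $\mathcal I$ has probability $0$ or $1$. For a strictly stationary, square-integrable $X$ put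
\begin{equation}\label{eq:sigma}
\sigma^2=\operatorname{Var}(X_1)+2\sum_{j=2}^\infty\operatorname{Cov}(X_1,X_j).
\end{equation}
For a demimartingale all terms of this series are nonnegative, and $E[S_n^2]/n$ increases to $\sigma^2\in[0,\infty]$ (Lemma~\ref{lem:cov}). If $n^{-1/2}S_n$ has a normal limit, then $\sigma^2$ is the variance to expect.

\subsection{The question}

Newman \cite{N80,N84} proved that $n^{-1/2}S_n$ converges in law to $\sigma Z$, with $Z$ standard normal, when $X$ is a mean zero, strictly stationary, associated sequence with $\sigma^2<\infty$. For demimartingales, stationarity and $\sigma^2<\infty$ do not suffice for a normal limit, as a martingale already shows.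

\begin{example}\label{ex:mix}
Let $V\ge0$ with $EV<\infty$, let $\xi_1,\xi_2,\dots$ be independent with $P(\xi_n=\pm1)=\frac12$ and independent of $V$, and let $X_n=\sqrt V\,\xi_n$. The sequence $X$ is strictly stationary and square-integrable, $\operatorname{Var}X_1=EV$ and $\operatorname{Cov}(X_1,X_j)=0$ for $j\ge2$, so $\sigma^2=EV$. Changing the sign of $\xi_{j+1}$ preserves the joint law of $(V,\xi_1,\xi_2,\dots)$. Hence $X_{j+1}f(S_1,\dots,S_j)$ has a symmetric law, its expectation is $0$ whenever it is defined, and $(S_n)$ is a demimartingale. Conditioning on $V$ and using bounded convergence,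
\[
E e^{itS_n/\sqrt n}=E\big[\cos^n\big(t\sqrt{V/n}\,\big)\big]\longrightarrow E e^{-t^2V/2},
\]
which is the characteristic function of $\sqrt V Z$ with $Z$ standard normal and independent of $V$. By the strict form of Jensen's inequality, $Ee^{-t^2V/2}>e^{-t^2\sigma^2/2}$ for $t\neq0$ unless $V=\sigma^2$ almost surely.
\end{example}

In this example $V=X_1^2=X_2^2=\cdots$ does not change along the sequence, and ergodicity would force it to be constant. Newman's conjecture \cite{N84}, which is recorded by Prakasa Rao \cite{PR}, states that ergodicity is all that has to be added: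

\begin{quote}
\emph{Let $S_0=0$ and let $(S_n)_{n\ge1}$ be an $L^2$-demimartingale whose differences $X_n=S_n-S_{n-1}$ are strictly stationary and ergodic, with $0<\sigma^2<\infty$. Then $n^{-1/2}S_n$ converges in law to $\sigma Z$, where $Z$ is a standard normal random variable.}
\end{quote}

\subsection{Results}

The standing hypothesis is
\begin{itemize}
\item[(H)] $S_0=0$, $(S_n)_{n\ge1}$ is an $L^2$-demimartingale, $X$ is strictly stationary, and $\sigma^2<\infty$.
\end{itemize}

\begin{theorem}\label{thm:A}
Assume \emph{(H)}, $\sigma^2>0$, and that $X$ is ergodic. Then $n^{-1/2}S_n\xrightarrow{\mathcal L}\sigma Z$, where $Z$ is standard normal.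
\end{theorem}

Thus the conjecture is true. Without ergodicity, the limits of Example~\ref{ex:mix} are the only ones, and the convergence holds for the whole path and jointly with every fixed random variable. Write
\[
r(k)=E[X_1X_{1+k}],\qquad \delta_\ell=\sum_{j=1}^{\ell}\sum_{b\ge j}r(b),\qquad W_n(u)=\frac{S_{\lfloor nu\rfloor}}{\sqrt n}\quad(0\le u\le1).
\]
The path $W_n$ is a random element of the space $D[0,1]$ of right-continuous paths with left limits, with the Skorokhod topology. Let $B$ be a standard Brownian motion independent of $\mathcal F$, defined on an extension of the probability space (the product of $\Omega$ with Wiener space); expectations on the extension are also denoted by $E$.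

\begin{theorem}\label{thm:B}
Assume \emph{(H)}; ergodicity is not assumed.
\begin{itemize}
\item[(1)] There is an $\mathcal I$-measurable random variable $V\ge0$ with $EV=\sigma^2$ and
\[
\Big\|\frac1\ell E[S_\ell^2\,|\,\mathcal I]-V\Big\|_1\le\frac{2\delta_\ell}{\ell}\longrightarrow0\qquad(\ell\to\infty).
\]
\item[(2)] $W_n\to\sqrt V B$ stably in $D[0,1]$: for every bounded $\mathcal F$-measurable $g$ and every bounded Skorokhod-continuous $F$,
\[
E[g\,F(W_n)]\longrightarrow E[g\,F(\sqrt VB)].
\]
If $X$ is ergodic, then $V=\sigma^2$, so Donsker's invariance principle holds, and the convergence is R\'enyi-mixing: $E[gF(W_n)]\to E[g]\,E[F(\sigma B)]$.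
\item[(3)] The family $\{S_n^2/n:n\ge1\}$ is uniformly integrable.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{itemize}
\item[(a)] For prescribed $\sigma^2$, the limit laws of $n^{-1/2}S_n$ under \emph{(H)} are exactly the laws of $\sqrt VZ$ with $V\ge0$, $EV=\sigma^2$, and $V$ independent of the standard normal $Z$.
\item[(b)] For an $L^2$-demimartingale with strictly stationary differences, $\sum_kr(k)<\infty$ if and only if $\sup_nE[S_n^2]/n<\infty$. There is an ergodic example with $\sum_kr(k)=\infty$ for which $n^{-1/2}S_n$ is not tight.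
\end{itemize}
\end{theorem}

Section~\ref{sec:idea} shows the method on a moving average. Its two ingredients are the covariance inequality of Section~\ref{sec:cov}, which uses the demimartingale property, and the expansion of Section~\ref{sec:exp}, which uses only stationarity. Theorem~\ref{thm:A} follows in Section~\ref{sec:clt}. Sections~\ref{sec:var} and~\ref{sec:tight} prove Theorem~\ref{thm:B}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:C}.

\section{The method on a moving average}\label{sec:idea}

Fix $t\in\mathbb R$, put $\tau=t/\sqrt n$ and $\varphi_n(m)=Ee^{i\tau S_m}$. We want to show that $\varphi_n(\lfloor nu\rfloor)$ tends to $e^{-\sigma^2t^2u/2}$, the solution of $\Phi'=-\frac12\sigma^2t^2\Phi$ with $\Phi(0)=1$. The way to a differential equation is to compute increments. For a block length $\ell\ge1$ and $m\ge0$ let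
\[
D_m=S_{m+\ell}-S_m,\qquad v_\ell=E[S_\ell^2]=E[D_m^2];
\]
the dependence of $D_m$ on $\ell$ is suppressed. Taylor's formula gives
\begin{equation}\label{eq:heur}
\varphi_n(m+\ell)-\varphi_n(m)= i\tau E\big[e^{i\tau S_m}D_m\big]-\frac{\tau^2}{2}E\big[e^{i\tau S_m}D_m^2\big]+o(\tau^2).
\end{equation}
The index $m$ takes $n$ values, so every contribution of order $\tau^2=t^2/n$ counts. For a martingale the first term on the right vanishes and one may take $\ell=1$. For a demimartingale it does not vanish.

Let $\xi_0,\xi_1,\dots$ be independent standard normal variables and $X_n=\xi_{n-1}+\xi_n$. Then $r(0)=2$, $r(1)=1$, $r(k)=0$ for $k\ge2$, so that $\sigma^2=4$ and $\delta_\ell=1$ for every $\ell$. A centered Gaussian sequence with nonnegative covariances is associated \cite{Pitt}, so $(S_n)$ is a demimartingale. For $m\ge1$,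
\[
S_m=\xi_0+2\sum_{k=1}^{m-1}\xi_k+\xi_m,\qquad D_m=\xi_m+2\sum_{k=m+1}^{m+\ell-1}\xi_k+\xi_{m+\ell},
\]
so $v_\ell=4\ell-2$ and $E[D_mS_m]=1$. Differentiate
\[
Ee^{i\alpha D_m+i\tau S_m}=\exp\big(-\tfrac12\alpha^2v_\ell-\alpha\tau\big)\,\varphi_n(m)
\]
once and twice in $\alpha$ at $\alpha=0$. This gives $E[e^{i\tau S_m}D_m]=i\tau\varphi_n(m)$ and $E[e^{i\tau S_m}D_m^2]=(v_\ell-\tau^2)\varphi_n(m)$. The two terms of \eqref{eq:heur} are therefore
\[
-\tau^2\varphi_n(m)\qquad\text{and}\qquad-(2\ell-1)\tau^2\varphi_n(m)+O(\tau^4).
\]
Their sum is $-2\ell\tau^2\varphi_n(m)=-\frac12\sigma^2\ell\tau^2\varphi_n(m)$ to leading order, as it should be. For $\ell=1$ the first-order term carries half of the total, and discarding it would give the wrong variance $v_1=2$. For general $\ell$ its share is $1/(2\ell)$: the block $D_m$ feels the past only near its left end, while its variance grows linearly in $\ell$. Hence there is no need to compute the first-order term. It suffices to bound it by a quantity that is $o(\ell)\tau^2$, to let $n\to\infty$ with $\ell$ fixed, and to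 let $\ell\to\infty$ at the end.

Two steps of this computation used the Gaussian law and have to be replaced.

\emph{The first-order term.} In the example, $|E[e^{i\tau S_m}D_m]|\le|\tau|\,E[S_mD_m]$. This inequality holds for every demimartingale: a function with Lipschitz constant $|\tau|$ becomes nondecreasing after it is subtracted from $|\tau|x$, so \eqref{eq:demi} applies. Summability of the covariances gives $E[S_mD_m]\le\delta_\ell=o(\ell)$.

\emph{The second-order term.} We must replace $D_m^2$ by its mean. Condition \eqref{eq:demi} is linear in the future increment and says nothing about $D_m^2$, so no such replacement is available for a single $m$. But only the sum over $m$ matters. The factor $e^{i\tau S_m}$ is almost constant while $m$ runs through $q$ consecutive values, if $q$ is fixed and $n$ is large, and the average of $D_m^2$ over these values is close to $v_\ell$ by the ergodic theorem if $q$ is large. The limits are taken in the order $n\to\infty$, $q\to\infty$, $\ell\to\infty$.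

\section{Covariances of a demimartingale}\label{sec:cov}

\begin{lemma}\label{lem:cov}
Let $(S_n)$ be an $L^2$-demimartingale with strictly stationary differences.
\begin{itemize}
\item[(a)] $EX_n=0$, $r(k)\ge0$ for all $k\ge0$, and $v_\ell/\ell$ increases to $\sigma^2=r(0)+2\sum_{k\ge1}r(k)\in[0,\infty]$ as $\ell\to\infty$.
\end{itemize}
If $\sigma^2<\infty$, then also:
\begin{itemize}
\item[(b)] $E|S_b-S_c|\le\sigma\sqrt{|b-c|}$ for all $b,c\ge0$;
\item[(c)] $\ell\sigma^2=v_\ell+2\delta_\ell$, and $\delta_\ell/\ell\to0$;
\item[(d)] $0\le E[D_mS_i]\le\delta_\ell$ for $0\le i\le m$;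
\item[(e)] $\sum_{m\ge i}E[D_mS_i]\le \ell\, i\,\sigma^2/2$ for $i\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The constants $f=1$ and $f=-1$ are nondecreasing, so \eqref{eq:demi} with $j=1$ gives $EX_2=0$, and $EX_n=0$ for all $n$ by stationarity. The choice $f(s_1,\dots,s_k)=s_1$ gives $r(k)=E[X_{k+1}S_1]\ge0$ for $k\ge1$. Expanding the square and using stationarity,
\begin{equation}\label{eq:vl}
\frac{v_\ell}{\ell}=r(0)+2\sum_{k\ge1}\Big(1-\frac k\ell\Big)^{+}r(k).
\end{equation}
The weights $(1-k/\ell)^+$ increase to $1$, and monotone convergence applies.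

(b) By stationarity, the Cauchy--Schwarz inequality and (a), $E|S_b-S_c|\le v_{|b-c|}^{1/2}\le\sigma\sqrt{|b-c|}$ for $b\ne c$.

(c) In the double sum defining $\delta_\ell$ the term $r(b)$ occurs $\min(b,\ell)$ times, and $\ell-(\ell-b)^+=\min(b,\ell)$. By \eqref{eq:vl}, $\ell\sigma^2-v_\ell=2\sum_{b\ge1}\min(b,\ell)r(b)=2\delta_\ell$. Now $2\delta_\ell/\ell=\sigma^2-v_\ell/\ell\to0$ by (a).

(d), (e) For $0\le i\le m$,
\[
E[D_mS_i]=\sum_{j=1}^{\ell}\sum_{i'=1}^{i}r(m+j-i').
\]
All terms are nonnegative. For fixed $j$ and $m$, the lags $m+j-i'$ are distinct and at least $j$; this gives (d). For fixed $j$ and $i'$, the lags $m+j-i'$ with $m\ge i$ are distinct and at least $1$, so they contribute at most $\sum_{k\ge1}r(k)\le\sigma^2/2$; there are $\ell i$ pairs $(j,i')$, and (e) follows.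
\end{proof}

The display in the proof, with $i=m\to\infty$, shows that $\delta_\ell=\sup_mE[D_mS_m]$: it is the total covariance between a block of length $\ell$ and an arbitrarily long past. By (c), $2\delta_\ell$ is the part of $\ell\sigma^2$ that the variance of the block misses. For a martingale $\delta_\ell=0$.

The next lemma converts the sign condition \eqref{eq:demi} into an upper bound for the correlation of $D_m$ with any Lipschitz function of the past, monotone or not.

\begin{lemma}[Covariance inequality]\label{lem:lip}
Let $(S_n)$ be an $L^2$-demimartingale with strictly stationary differences. Let $m\ge0$, let $0\le n_1,\dots,n_k\le m$ be integers, not necessarily distinct, and let $f:\mathbb R^k\to\mathbb C$ satisfy $|f(x)-f(y)|\le\sum_{i}c_i|x_i-y_i|$ with $c_i\ge0$. Then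
\[
\big|E[D_m\,f(S_{n_1},\dots,S_{n_k})]\big|\le\sum_{i=1}^kc_i\,E[D_mS_{n_i}].
\]
\end{lemma}

\begin{proof}
If $n_i=0$, then $S_{n_i}=0$: we fix $x_i=0$ in $f$ and drop this coordinate, which contributes $0$ to the right side. If no coordinate remains, $f$ is constant and both sides vanish because $ED_m=0$. So let $n_i\ge1$ for all $i$; in particular $m\ge1$.

Choose $\vartheta\in\mathbb R$ such that the left side equals $e^{-i\vartheta}E[D_mf(S_{n_1},\dots,S_{n_k})]$, and let $f_0=\operatorname{Re}(e^{-i\vartheta}f)$. The left side then equals $E[D_mf_0(S_{n_1},\dots,S_{n_k})]$, and the real function $f_0$ satisfies the same Lipschitz bound as $f$. Put $G(x)=\sum_ic_ix_i-f_0(x)$. When $x_i$ increases by $h\ge0$, the sum increases by $c_ih$ and $f_0$ changes by at most $c_ih$, so $G$ is componentwise nondecreasing. For every $j\ge m$, the function $(s_1,\dots,s_j)\mapsto G(s_{n_1},\dots,s_{n_k})$ is then nondecreasing on $\mathbb R^j$; if an index is repeated, raising the corresponding $s$ raises several arguments of $G$, which can be done one at a time. Since $|G(x)|\le|G(0)|+2\sum_ic_i|x_i|$,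 the variable $G(S_{n_1},\dots,S_{n_k})$ is in $L^2$, so its product with $X_{j+1}$ is integrable. Summing \eqref{eq:demi} over $j=m,\dots,m+\ell-1$ gives $E[D_mG(S_{n_1},\dots,S_{n_k})]\ge0$, which is the assertion.
\end{proof}

\section{Expansion along overlapping blocks}\label{sec:exp}

We now make \eqref{eq:heur} precise and evaluate the second-order term. We recall two facts about a strictly stationary sequence $X$. First, the \emph{$L^1$ ergodic theorem}: if $\psi:\mathbb R^{\mathbb N}\to\mathbb R$ is Borel and $\psi(X)\in L^1$, then $\frac1q\sum_{m=0}^{q-1}\psi(\theta^mX)\to E[\psi(X)\,|\,\mathcal I]$ in $L^1$ as $q\to\infty$. Second, an $\mathcal I$-measurable real random variable has the form $\chi(X)$, where $\chi$ is measurable with respect to the shift-invariant sets; the level sets of $\chi$ are shift-invariant, so $\chi\circ\theta=\chi$. Put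
\[
v_\ell^{\mathcal I}=E[S_\ell^2\,|\,\mathcal I],
\]
so that $Ev_\ell^{\mathcal I}=v_\ell$, and $v_\ell^{\mathcal I}=v_\ell$ almost surely if $X$ is ergodic.

We sum the increments over \emph{all} starting points $m$, so that the blocks overlap. With disjoint blocks $D_0,D_\ell,D_{2\ell},\dots$ one would need the ergodic theorem for $\theta^\ell$, whose invariant $\sigma$-field can be larger than $\mathcal I$: the sequence $X_n=(-1)^n\xi$ with a random sign $\xi$ is ergodic for $\theta$ but not for $\theta^2$. With overlapping blocks, $D_m^2=\psi(\theta^mX)$ for $\psi(x)=(x_1+\dots+x_\ell)^2$, and the sum of the increments still telescopes. The factor $\zeta_n$ in the lemma equals $1$ in the proof of Theorem~\ref{thm:A}; it is needed for Theorem~\ref{thm:B}.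

\begin{lemma}[Expansion]\label{lem:exp}
Let $X$ be strictly stationary and square-integrable. Fix $t\in\mathbb R$ and $\ell\ge1$. For each $n$ let $\zeta_n$ be a complex random variable with $|\zeta_n|\le1$, let $0\le A_n\le N_n\le n$ be integers, and put $\eta_n(m)=\zeta_ne^{itS_m/\sqrt n}$. Then, as $n\to\infty$,
\[
\ell\,E[\eta_n(N_n)-\eta_n(A_n)]=\frac{it}{\sqrt n}\sum_{m=A_n}^{N_n-1}E[\eta_n(m)D_m]-\frac{t^2}{2n}\sum_{m=A_n}^{N_n-1}E[\eta_n(m)v_\ell^{\mathcal I}]+o(1).
\]
\end{lemma}

\begin{proof}
Write $A=A_n$, $N=N_n$, $\tau=t/\sqrt n$. Since $|e^{ix}-e^{iy}|\le\min(2,|x-y|)$,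
\begin{equation}\label{eq:slow}
|\eta_n(m)-\eta_n(b)|\le\min\big(2,|\tau|\,|S_m-S_b|\big).
\end{equation}

\emph{Telescoping.} We have
\[
\sum_{m=A}^{N-1}\big(\eta_n(m+\ell)-\eta_n(m)\big)=\sum_{j=0}^{\ell-1}\big(\eta_n(N+j)-\eta_n(A+j)\big).
\]
By \eqref{eq:slow} and stationarity, $E|\eta_n(b+j)-\eta_n(b)|\le|\tau|E|S_j|$ for every $b$. As $\ell$ is fixed, the expectation of the right side is $\ell E[\eta_n(N)-\eta_n(A)]+O(n^{-1/2})$.

\emph{Taylor expansion.} We have $\eta_n(m+\ell)-\eta_n(m)=\eta_n(m)(e^{i\tau D_m}-1)$ and
\[
\big|e^{ix}-1-ix+\tfrac12x^2\big|\le\min\big(x^2,\tfrac16|x|^3\big)\le x^2\min(1,|x|).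
\]
Hence $E[\eta_n(m+\ell)-\eta_n(m)]=i\tau E[\eta_n(m)D_m]-\frac{\tau^2}2E[\eta_n(m)D_m^2]+R_{n,m}$, where $|R_{n,m}|\le\tau^2E[S_\ell^2\min(1,|\tau||S_\ell|)]$ because $D_m$ has the law of $S_\ell$. There are at most $n$ values of $m$, so $\sum_m|R_{n,m}|\le t^2E[S_\ell^2\min(1,|\tau||S_\ell|)]\to0$ by dominated convergence.

\emph{Averaging.} It remains to show that
\begin{equation}\label{eq:avg}
\Delta_n=\frac1n\sum_{m=A}^{N-1}E\big[\eta_n(m)(D_m^2-v_\ell^{\mathcal I})\big]\longrightarrow0 .
\end{equation}
Fix $q\ge1$ and split $\{A,\dots,N-1\}$ into consecutive groups $\{b,\dots,b+q-1\}$ and fewer than $q$ leftover indices. The leftover indices contribute at most $2qv_\ell/n$ to $|\Delta_n|$. Within a group, replace $\eta_n(m)$ by $\eta_n(b)$. Write $v_\ell^{\mathcal I}=\chi(X)$ with $\chi\circ\theta=\chi$. Then $(S_m-S_b,D_m,v_\ell^{\mathcal I})$ is obtained from $\theta^bX$ by the same map that produces $(S_{m-b},D_{m-b},v_\ell^{\mathcal I})$ from $X$, so the two triples have the same law. By \eqref{eq:slow}, the replacement changes each term by at most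
\[
\beta_{n,q}=\max_{0\le c<q}E\big[\min(2,|\tau||S_c|)\,(D_c^2+v_\ell^{\mathcal I})\big],
\]
and $\beta_{n,q}\to0$ as $n\to\infty$ by dominated convergence. After the replacement, the factor $\eta_n(b)$ is common to the group and bounded by $1$, so the group contributes at most
\[
E\Big|\sum_{m=b}^{b+q-1}(D_m^2-v_\ell^{\mathcal I})\Big|=q\,\varepsilon_q,\qquad\varepsilon_q=E\Big|\frac1q\sum_{m=0}^{q-1}D_m^2-v_\ell^{\mathcal I}\Big|,
\]
again by stationarity. There are at most $n/q$ groups, so $|\Delta_n|\le2qv_\ell/n+\beta_{n,q}+\varepsilon_q$ and $\limsup_n|\Delta_n|\le\varepsilon_q$. The ergodic theorem gives $\varepsilon_q\to0$ as $q\to\infty$, which proves \eqref{eq:avg}.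
\end{proof}

\section{The central limit theorem}\label{sec:clt}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix $t\in\mathbb R$, let $\varphi_n(m)=Ee^{itS_m/\sqrt n}$ and $\Phi_n(u)=\varphi_n(\lfloor nu\rfloor)$ for $u\in[0,1]$.

\emph{Compactness.} Since $|\lfloor nu\rfloor-\lfloor nu'\rfloor|\le n|u-u'|+1$, Lemma~\ref{lem:cov}(b) gives
\begin{equation}\label{eq:mod}
|\Phi_n(u)-\Phi_n(u')|\le\frac{|t|}{\sqrt n}E\big|S_{\lfloor nu\rfloor}-S_{\lfloor nu'\rfloor}\big|\le|t|\sigma\sqrt{|u-u'|+1/n}.
\end{equation}
Take any sequence of integers $n\to\infty$. A diagonal argument yields a subsequence along which $\Phi_n(u')$ converges for all rational $u'\in[0,1]$. For arbitrary $u$ and rational $u'$, \eqref{eq:mod} gives $\limsup_{n,n'}|\Phi_n(u)-\Phi_{n'}(u)|\le2|t|\sigma\sqrt{|u-u'|}$ along the subsequence, so $\Phi_n(u)$ converges for every $u\in[0,1]$. The limit $\Phi$ is continuous by \eqref{eq:mod}, and $\Phi(0)=1$.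

\emph{The approximate equation.} Fix $\ell\ge1$ and $u\in[0,1]$, and apply Lemma~\ref{lem:exp} with $\zeta_n=1$, $A_n=0$, $N_n=\lfloor nu\rfloor$. The left side tends to $\ell(\Phi(u)-1)$ along the subsequence. The function $x\mapsto e^{itx/\sqrt n}$ has Lipschitz constant $|t|/\sqrt n$, so Lemma~\ref{lem:lip} with $k=1$, $n_1=m$ and Lemma~\ref{lem:cov}(d) give $|E[e^{itS_m/\sqrt n}D_m]|\le|t|\delta_\ell/\sqrt n$ for all $m\ge0$. The first-order sum is therefore at most $t^2\delta_\ell N_n/n\le t^2u\,\delta_\ell$ in absolute value. By ergodicity $v_\ell^{\mathcal I}=v_\ell$, so the second-order sum equals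
\[
-\frac{t^2v_\ell}{2n}\sum_{m<N_n}\varphi_n(m)=-\frac{t^2v_\ell}{2}\int_0^{N_n/n}\Phi_n(x)\,dx\longrightarrow-\frac{t^2v_\ell}2\int_0^u\Phi(x)\,dx
\]
by bounded convergence. Dividing by $\ell$,
\begin{equation}\label{eq:approx}
\Big|\Phi(u)-1+\frac{t^2}{2}\,\frac{v_\ell}{\ell}\int_0^u\Phi(x)\,dx\Big|\le t^2u\,\frac{\delta_\ell}{\ell}\qquad(\ell\ge1).
\end{equation}

\emph{The exact equation.} The function $\Phi$ does not depend on $\ell$. Letting $\ell\to\infty$ and using Lemma~\ref{lem:cov}(a),(c), we get $\Phi(u)=1-\frac12\sigma^2t^2\int_0^u\Phi(x)\,dx$ on $[0,1]$. Since $\Phi$ is continuous, it is continuously differentiable and $\Phi(u)e^{\sigma^2t^2u/2}$ has derivative $0$. Hence $\Phi(u)=e^{-\sigma^2t^2u/2}$. This limit does not depend on the subsequence, so $Ee^{itS_n/\sqrt n}=\Phi_n(1)\to e^{-\sigma^2t^2/2}$ along the full sequence. L\'evy's continuity theorem completes the proof.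
\end{proof}

\begin{remark}[Use of the hypotheses]\label{rem:hyp}
The demimartingale property enters through Lemma~\ref{lem:cov}(a) and through Lemma~\ref{lem:lip} with $k=1$. Thus the proof uses it only in the pairwise form $E[X_{j+1}f(S_i)]\ge0$ for $1\le i\le j$ and nondecreasing $f:\mathbb R\to\mathbb R$. Ergodicity is used once, to replace $v_\ell^{\mathcal I}$ by the constant $v_\ell$; Example~\ref{ex:mix} shows what happens without it. The condition $\sigma^2<\infty$ gives the equicontinuity \eqref{eq:mod} and $\delta_\ell/\ell\to0$. The condition $\sigma^2>0$ is not used: since $\sigma^2\ge r(0)=E[X_1^2]$, it only excludes the case $X_n=0$ almost surely.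
\end{remark}

\section{The random variance and finite-dimensional convergence}\label{sec:var}

From now on (H) is assumed, without ergodicity. The second-order term of Lemma~\ref{lem:exp} now contains $E[e^{itS_m/\sqrt n}v_\ell^{\mathcal I}]$, which is not a multiple of $\varphi_n(m)$, so there is no closed equation for the characteristic function. An equation does close for the random variable $e^{itW_n(x)}$ itself, in the sense of weak limits: we follow $E[g\,e^{itW_n(x)}]$ for all integrable weights $g$ at once. This also yields stable convergence.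

\subsection{Weak-* limits and $L^1$-valued integrals}\label{ss:weak}

In this section $L^p$ means the complex space $L^p(\Omega,\sigma(X),P)$. A sequence $U_n\in L^\infty$ converges \emph{weak-*} to $U\in L^\infty$ if $E[gU_n]\to E[gU]$ for all $g\in L^1$. We use the following facts.
\begin{itemize}
\item[(W1)] The $\sigma$-field $\sigma(X)$ is countably generated, so $L^1$ is separable, and every sequence in the unit ball of $L^\infty=(L^1)^*$ has a weak-* convergent subsequence, with limit in the unit ball.
\item[(W2)] If $|U_n|\le1$ and $E[gU_n]$ converges for every bounded $g$, then $U_n$ converges weak-*. Indeed, bounded $g$ are dense in $L^1$, so the limit exists for all $g\in L^1$ and defines a linear functional of norm at most $1$.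
\item[(W3)] $\|U\|_1=\sup\{|E[gU]|:|g|\le1\}$ for $U\in L^1$.
\item[(W4)] Let $Y:[a,1]\to L^1$ be continuous with $|Y(x)|\le1$. Then $\int_a^sY(x)\,dx$ exists as the $L^1$-limit of Riemann sums, it is bounded by $s-a$ because the Riemann sums are, its norm is at most $\int_a^s\|Y(x)\|_1dx$, and the integral commutes with multiplication by a bounded random variable. Moreover $E[g\int_a^sY(x)\,dx]=\int_a^sE[gY(x)]\,dx$ for $g\in L^1$: for bounded $g$ this holds because $U\mapsto E[gU]$ is continuous on $L^1$, and both sides are bounded by $(s-a)\|g\|_1$, so the identity extends by density.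
\end{itemize}

The covariance inequality can handle a weight $g$ only if it is a Lipschitz function of finitely many partial sums. Such weights are dense.

\begin{lemma}\label{lem:dense}
Every $g\in L^\infty$ with $|g|\le1$ is the almost sure limit of a sequence of variables of the form $\gamma(S_1,\dots,S_p)$, where $p\ge1$ and $\gamma:\mathbb R^p\to\mathbb C$ is Lipschitz with $|\gamma|\le1$.
\end{lemma}

\begin{proof}
It suffices to approximate $g$ in $L^1$ and to pass to a subsequence. By the martingale convergence theorem, $E[g\,|\,X_1,\dots,X_p]\to g$ in $L^1$. Since $\sigma(X_1,\dots,X_p)=\sigma(S_1,\dots,S_p)$, this conditional expectation equals $\gamma_0(S_1,\dots,S_p)$ with $\gamma_0$ Borel and $|\gamma_0|\le1$. Bounded Lipschitz functions are dense in $L^1(\mu)$ for the law $\mu$ of $(S_1,\dots,S_p)$; let $\gamma_1$ be such an approximation of $\gamma_0$. The nearest-point projection $\pi$ of $\mathbb C$ onto the closed unit disc is $1$-Lipschitz and fixes the disc. So $\gamma=\pi\circ\gamma_1$ is Lipschitz, $|\gamma|\le1$, and $|\gamma-\gamma_0|\le|\gamma_1-\gamma_0|$.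
\end{proof}

\subsection{The approximate equation for weak limits}

To reach finite-dimensional laws we add one time interval after another. We therefore start at a time $a$, with a factor $H_n$ that records the exponentials of the earlier increments. Fix $a\in[0,1)$, $t\in\mathbb R$, times $u_1,\dots,u_k\in[0,a]$, and $h:\mathbb R^k\to\mathbb C$ with $|h|\le1$ and $|h(y)-h(y')|\le\sum_iL_i|y_i-y_i'|$. Put
\[
H_n=h\big(W_n(u_1),\dots,W_n(u_k)\big),\qquad Y_n(x)=H_n\,e^{it(W_n(x)-W_n(a))}\quad(a\le x\le1).
\]
Let $K=\sum_iL_i+2|t|$ in general, and $K=|t|$ in the case $a=0$, $H_n\equiv1$. The next proposition is the counterpart of \eqref{eq:approx}.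

\begin{proposition}\label{prop:ineq}
Every sequence of integers $n\to\infty$ has a subsequence along which $Y_n(x)$ converges weak-* for every $x\in[a,1]$. Any such limit $Y$ satisfies $|Y(x)|\le1$, $\|Y(x)-Y(x')\|_1\le|t|\sigma\sqrt{|x-x'|}$, and, for all $s\in[a,1]$ and $\ell\ge1$,
\begin{equation}\label{eq:key}
\Big\|Y(s)-Y(a)+\frac{t^2}{2}\,\frac{v_\ell^{\mathcal I}}{\ell}\int_a^sY(x)\,dx\Big\|_1\le K|t|(s-a)\frac{\delta_\ell}{\ell}.
\end{equation}
\end{proposition}

\begin{proof}
\emph{Compactness.} The estimate in \eqref{eq:mod} holds before taking expectations: $\|Y_n(x)-Y_n(x')\|_1\le|t|\sigma\sqrt{|x-x'|+1/n}$. By (W1) and a diagonal argument there is a subsequence along which $Y_n(x')$ converges weak-* for all rational $x'\in[a,1]$. For bounded $g$, arbitrary $x$ and rational $x'$,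
\[
\limsup_{n,n'}\big|E[gY_n(x)]-E[gY_{n'}(x)]\big|\le2\|g\|_\infty|t|\sigma\sqrt{|x-x'|},
\]
so $E[gY_n(x)]$ converges, and $Y_n(x)$ converges weak-* by (W2). For any limit $Y$ and $|g|\le1$ we get $|E[g(Y(x)-Y(x'))]|\le|t|\sigma\sqrt{|x-x'|}$, and (W3) gives the modulus of continuity. In particular the integral in \eqref{eq:key} exists by (W4). Denote by $U\in L^1$ the random variable inside the norm in \eqref{eq:key}.

\emph{Lipschitz weights.} Let $g=\gamma(S_1,\dots,S_p)$ with $|\gamma|\le1$ and $|\gamma(x)-\gamma(x')|\le C\sum_i|x_i-x_i'|$. Apply Lemma~\ref{lem:exp} with $A_n=\lfloor na\rfloor$, $N_n=\lfloor ns\rfloor$ and $\zeta_n=gH_ne^{-itS_{A_n}/\sqrt n}$, so that $\eta_n(\lfloor nx\rfloor)=gY_n(x)$ for $x\in[a,1]$. Along the subsequence the left side tends to $\ell E[g(Y(s)-Y(a))]$.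

In the second-order sum each term is bounded by $v_\ell$, and $A_n/n$, $N_n/n$ are within $1/n$ of $a$, $s$. Hence
\[
\frac1n\sum_{m=A_n}^{N_n-1}E[\eta_n(m)v_\ell^{\mathcal I}]=\int_a^sE[g\,v_\ell^{\mathcal I}\,Y_n(x)]\,dx+O(1/n).
\]
Since $gv_\ell^{\mathcal I}\in L^1$, the integrand converges for each $x$, and it is bounded by $v_\ell$. By bounded convergence and (W4) the limit is $E[g\,v_\ell^{\mathcal I}\int_a^sY(x)\,dx]$.

In the first-order sum, the new difficulty is that the Lipschitz constant $C$ of the weight is not of order $n^{-1/2}$. This is compensated by the fact that $g$ depends only on the first $p$ variables, whose correlation with $D_m$ is summable in $m$. The terms with $m<p$, for which $g$ is not a function of the past, number at most $p$, and each satisfies $|E[\eta_n(m)D_m]|\le\sqrt{v_\ell}$. For $m\ge\max(p,A_n)$ write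
\[
\eta_n(m)=f\big(S_1,\dots,S_p;\,S_{\lfloor nu_1\rfloor},\dots,S_{\lfloor nu_k\rfloor};\,S_{A_n};\,S_m\big),
\]
with $f(x;y;z;w)=\gamma(x)\,h(y/\sqrt n)\,e^{it(w-z)/\sqrt n}$; all indices are at most $m$. For a product of three factors bounded by $1$, the change of the product is at most the sum of the changes of the factors. So $f$ satisfies the hypothesis of Lemma~\ref{lem:lip} with constants $C$ for $x_i$, $L_i/\sqrt n$ for $y_i$, and $|t|/\sqrt n$ for $z$ and for $w$. By Lemmas~\ref{lem:lip} and~\ref{lem:cov}(d),
\[
|E[\eta_n(m)D_m]|\le C\sum_{i=1}^pE[D_mS_i]+\frac{K\delta_\ell}{\sqrt n};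
\]
in the case $a=0$, $H_n\equiv1$ there are no variables $y_i$ and the variable $z$ contributes $E[D_mS_0]=0$, which is why $K=|t|$ suffices. Summing over $m$ and using Lemma~\ref{lem:cov}(e), the first-order sum is at most
\[
\frac{|t|}{\sqrt n}\Big(p\sqrt{v_\ell}+\tfrac12C\ell p^2\sigma^2\Big)+K|t|\,\delta_\ell\,\frac{N_n-A_n}{n}\longrightarrow K|t|(s-a)\delta_\ell
\]
in absolute value. Dividing by $\ell$, we obtain $|E[gU]|\le K|t|(s-a)\delta_\ell/\ell$.

\emph{All weights.} This bound does not depend on $p$ or $C$. By Lemma~\ref{lem:dense} and dominated convergence it holds for every $g\in L^\infty$ with $|g|\le1$, and (W3) gives \eqref{eq:key}.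
\end{proof}

\subsection{Construction of $V$}

To let $\ell\to\infty$ in \eqref{eq:key} we need the convergence of $v_\ell^{\mathcal I}/\ell$. In the ergodic case this was Lemma~\ref{lem:cov}(a), which rests on $r(k)\ge0$; the definition \eqref{eq:demi} gives no direct information on covariances conditional on $\mathcal I$. The convergence comes from \eqref{eq:key} itself: the term $Y(s)-Y(a)$ does not depend on $\ell$, so it cancels when two block lengths are compared.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Take $a=0$, $H_n\equiv1$, $s=1$, $t\neq0$, and let $Y^{(t)}$ be a limit as in Proposition~\ref{prop:ineq}. Then $Y^{(t)}(0)=1$. Put $\bar Y^{(t)}=\int_0^1Y^{(t)}(x)\,dx$, so that $|\bar Y^{(t)}|\le1$ and $\|\bar Y^{(t)}-1\|_1\le\int_0^1|t|\sigma\sqrt x\,dx\le|t|\sigma$. Multiplying \eqref{eq:key}, with $K=|t|$, by $2/t^2$ gives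
\[
\Big\|\frac{v_\ell^{\mathcal I}}{\ell}\,\bar Y^{(t)}-\frac2{t^2}\big(1-Y^{(t)}(1)\big)\Big\|_1\le\frac{2\delta_\ell}{\ell}\qquad(\ell\ge1),
\]
and therefore
\[
\Big\|\Big(\frac{v_\ell^{\mathcal I}}{\ell}-\frac{v_{\ell'}^{\mathcal I}}{\ell'}\Big)\bar Y^{(t)}\Big\|_1\le\frac{2\delta_\ell}{\ell}+\frac{2\delta_{\ell'}}{\ell'}.
\]
Let $t\to0$ along a sequence. Then $\bar Y^{(t)}\to1$ in probability and $|\bar Y^{(t)}|\le1$, so dominated convergence removes the factor $\bar Y^{(t)}$. Since $\delta_\ell/\ell\to0$, the sequence $v_\ell^{\mathcal I}/\ell$ is Cauchy in $L^1$. Its limit $V$ is nonnegative and can be taken $\mathcal I$-measurable. Letting $\ell'\to\infty$ gives $\|v_\ell^{\mathcal I}/\ell-V\|_1\le2\delta_\ell/\ell$, and $EV=\lim v_\ell/\ell=\sigma^2$.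
\end{proof}

\begin{remark}
By Lemma~\ref{lem:cov}(c), $E[V-v_\ell^{\mathcal I}/\ell]=\sigma^2-v_\ell/\ell=2\delta_\ell/\ell$. A real random variable whose $L^1$ norm does not exceed its mean is nonnegative. Hence the bound in Theorem~\ref{thm:B}(1) is an equality, and $v_\ell^{\mathcal I}/\ell\le V$ almost surely for every $\ell$.
\end{remark}

\subsection{Finite-dimensional stable convergence}

\begin{proposition}\label{prop:fdd}
For $0=u_0<u_1<\dots<u_k\le1$, $t_1,\dots,t_k\in\mathbb R$ and $g\in L^1$,
\begin{equation}\label{eq:fdd}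
E\Big[g\exp\Big(i\sum_{j=1}^kt_j\big(W_n(u_j)-W_n(u_{j-1})\big)\Big)\Big]\longrightarrow E\Big[g\exp\Big(-\frac V2\sum_{j=1}^kt_j^2(u_j-u_{j-1})\Big)\Big].
\end{equation}
\end{proposition}

\begin{proof}
Let $a,t,H_n$ be as in Proposition~\ref{prop:ineq}, and suppose that $H_n\to G$ weak-* along the full sequence. We claim that, for every $s\in[a,1]$,
\begin{equation}\label{eq:step}
H_n\,e^{it(W_n(s)-W_n(a))}\longrightarrow\Gamma(s)=G\,e^{-t^2V(s-a)/2}\quad\text{weak-* along the full sequence.}
\end{equation}
Let $Y$ be a subsequential limit as in Proposition~\ref{prop:ineq}. Since $Y_n(a)=H_n$, we have $Y(a)=G$. Let $\ell\to\infty$ in \eqref{eq:key}. As $|\int_a^sY(x)\,dx|\le1$ and $v_\ell^{\mathcal I}/\ell\to V$ in $L^1$,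
\[
Y(s)=G-\frac{t^2}{2}V\int_a^sY(x)\,dx\quad\text{almost surely, for each }s\in[a,1].
\]
The process $\Gamma$ satisfies the same equation path by path. Its paths are continuous and bounded by $1$, so $\Gamma$ is continuous as a map into $L^1$, and its Riemann sums converge both pointwise and in $L^1$; the pathwise integral is thus the integral of (W4). The coefficient $V$ is unbounded, so we prove uniqueness on $\{V\le M\}$. Let $\kappa(s)=\|\mathbf 1_{\{V\le M\}}(Y(s)-\Gamma(s))\|_1$. Subtracting the two equations, multiplying by $\mathbf 1_{\{V\le M\}}$ and using (W4), we get $\kappa(s)\le c\int_a^s\kappa(x)\,dx$ with $c=t^2M/2$. Starting from $\kappa\le2$ and iterating, $\kappa(s)\le2\,c^j(s-a)^j/j!$ for all $j$, so $\kappa=0$. Since $M$ is arbitrary and $V<\infty$ almost surely, $Y(s)=\Gamma(s)$. Every sequence of integers thus has a subsequence along which $Y_n(s)\to\Gamma(s)$ weak-*, and \eqref{eq:step} follows.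

Now use induction on $k$. For $k=1$, \eqref{eq:fdd} is \eqref{eq:step} with $a=0$, $H_n\equiv G=1$. For $k\ge2$ take $a=u_{k-1}<1$, $s=u_k$, $t=t_k$, and let $H_n$ be the exponential on the left of \eqref{eq:fdd} with the sum over $j\le k-1$. It is a Lipschitz function of modulus $1$ of $W_n(u_1),\dots,W_n(u_{k-1})$, and by the induction hypothesis it converges weak-* to $G=\exp(-\frac V2\sum_{j\le k-1}t_j^2(u_j-u_{j-1}))$. Then \eqref{eq:step} is the assertion for $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
By \eqref{eq:fdd} with $g=1$, $k=1$, $u_1=1$, the characteristic function of $S_n/\sqrt n$ tends to $Ee^{-t^2V/2}$. Hence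
\begin{equation}\label{eq:onedim}
n^{-1/2}S_n\xrightarrow{\mathcal L}\sqrt VZ,\qquad Z\text{ standard normal and independent of }V,
\end{equation}
and $\xi_n=S_n^2/n$ converges in law to $\xi=VZ^2$. Also $E\xi_n=v_n/n\to\sigma^2=E\xi$. For nonnegative integrable variables, convergence in law together with convergence of the means implies uniform integrability \cite[Theorem 5.4]{Bill}: indeed $E(\xi_n-M)^+=E\xi_n-E\min(\xi_n,M)\to E(\xi-M)^+$, which is small for large $M$, and $E[\xi_n\mathbf 1_{\{\xi_n\ge2M\}}]\le2E(\xi_n-M)^+$.
\end{proof}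

\section{Tightness and the invariance principle}\label{sec:tight}

To pass from finite-dimensional laws to paths we must bound the oscillation of $W_n$ over short intervals. The proof of Doob's maximal inequality tests increments against the indicator that the running maximum has passed a level. This indicator is a nondecreasing function of the path, so the proof applies to demimartingales. The bound $P(\max_{k\le N}|S_k|\ge\lambda)\le C v_N/\lambda^2$ would not suffice: over $1/\delta$ intervals of length $\delta$ these bounds add up to a constant. We need the second moment restricted to large values of $|S_N|$.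

\begin{lemma}[Maximal inequality]\label{lem:max}
For an $L^2$-demimartingale $(S_n)$, $N\ge1$ and $\lambda>0$,
\[
P\Big(\max_{1\le k\le N}|S_k|\ge2\lambda\Big)\le\lambda^{-2}E\big[S_N^2\mathbf 1_{\{|S_N|\ge\lambda\}}\big].
\]
\end{lemma}

\begin{proof}
Let $A_j=\{\max_{1\le k\le j}S_k\ge2\lambda\}$ and $A_0=\emptyset$. On $A_j\setminus A_{j-1}$ we have $S_j\ge2\lambda$. Summation by parts gives
\[
2\lambda P(A_N)\le\sum_{j=1}^NE\big[S_j(\mathbf 1_{A_j}-\mathbf 1_{A_{j-1}})\big]=E[S_N\mathbf 1_{A_N}]-\sum_{j=1}^{N-1}E\big[(S_{j+1}-S_j)\mathbf 1_{A_j}\big]\le E[S_N\mathbf 1_{A_N}],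
\]
the last step by \eqref{eq:demi}, since $\mathbf 1_{A_j}$ is a nondecreasing function of $(S_1,\dots,S_j)$. Splitting according to whether $S_N\ge\lambda$, we get $E[S_N\mathbf 1_{A_N}]\le E[S_N\mathbf 1_{\{S_N\ge\lambda\}}]+\lambda P(A_N)$. Hence
\[
P(A_N)\le\lambda^{-1}E[S_N\mathbf 1_{\{S_N\ge\lambda\}}]\le\lambda^{-2}E[S_N^2\mathbf 1_{\{S_N\ge\lambda\}}].
\]
The sequence $(-S_n)$ is also a demimartingale, because $x\mapsto-f(-x)$ is nondecreasing when $f$ is. Apply the bound to $(-S_n)$ and add.
\end{proof}

For a path $x\in D[0,1]$ let $w_x(\delta)=\sup\{|x(s)-x(s')|:|s-s'|\le\delta\}$.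

\begin{lemma}\label{lem:modulus}
Under \emph{(H)}, for every $\varepsilon>0$, $\lim_{\delta\to0}\limsup_{n\to\infty}P\big(w_{W_n}(\delta)\ge3\varepsilon\big)=0$.
\end{lemma}

\begin{proof}
Fix $\delta\in(0,1)$ and cover $[0,1]$ by the intervals $I_i=[i\delta,(i+1)\delta]\cap[0,1]$, $0\le i\le\lfloor1/\delta\rfloor$. Let $M=\max_i\sup_{s\in I_i}|W_n(s)-W_n(i\delta)|$. Two points at distance at most $\delta$ lie in the same interval or in adjacent intervals $I_i$, $I_{i+1}$; passing through $i\delta$ and $(i+1)\delta$ shows that $w_{W_n}(\delta)\le3M$. For $s\in I_i$ we have $\lfloor ns\rfloor-\lfloor ni\delta\rfloor\le N:=\lfloor n\delta\rfloor+1$. By stationarity and Lemma~\ref{lem:max} with $\lambda=\varepsilon\sqrt n/2$,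
\[
P\big(w_{W_n}(\delta)\ge3\varepsilon\big)\le\Big(\frac1\delta+1\Big)P\Big(\max_{k\le N}|S_k|\ge\varepsilon\sqrt n\Big)\le\Big(\frac1\delta+1\Big)\frac4{\varepsilon^2}\,E\big[T_n^2\mathbf 1_{\{|T_n|\ge\varepsilon/2\}}\big],
\]
where $T_n=S_N/\sqrt n$. Since $N/n\to\delta$, \eqref{eq:onedim} gives $T_n\xrightarrow{\mathcal L}T=\sqrt{\delta V}Z$, and $\{T_n^2\}$ is uniformly integrable by Theorem~\ref{thm:B}(3). Let $\omega$ be a continuous function with $\mathbf 1_{\{|x|\ge\varepsilon/2\}}\le\omega(x)\le\mathbf 1_{\{|x|\ge\varepsilon/4\}}$. The variables $T_n^2\omega(T_n)$ converge in law to $T^2\omega(T)$ and are uniformly integrable, so their means converge. Therefore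
\[
\limsup_nP\big(w_{W_n}(\delta)\ge3\varepsilon\big)\le(1+\delta)\frac4{\varepsilon^2}\,E\Big[VZ^2\,\mathbf 1_{\{\sqrt V|Z|\ge\varepsilon/(4\sqrt\delta)\}}\Big],
\]
and the right side tends to $0$ as $\delta\to0$ because $E[VZ^2]=\sigma^2<\infty$.
\end{proof}

We recall the facts on $D[0,1]$ that are needed. By \cite[Theorem 15.5]{Bill}, if random paths $W_n$ have $W_n(0)=0$ and $\lim_{\delta\to0}\limsup_nP(w_{W_n}(\delta)\ge\varepsilon)=0$ for every $\varepsilon>0$, then their laws are tight and every weak limit is concentrated on the continuous paths. By Prokhorov's theorem, every subsequence of a tight sequence of laws has a weakly convergent subsequence. The evaluation $x\mapsto x(u)$ is Skorokhod-continuous at every continuous path, and a law on $D[0,1]$ is determined by its finite-dimensional laws.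

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
\emph{Reduction.} The path $W_n$ is $\sigma(X)$-measurable, so $E[gF(W_n)]$ is unchanged if $g$ is replaced by $E[g\,|\,\sigma(X)]$. Since $B$ is independent of $\mathcal F$, we have $E[gF(\sqrt VB)]=E[g\,\Psi(V)]$ with $\Psi(v)=EF(\sqrt vB)$, and $V$ is $\sigma(X)$-measurable, so this side is unchanged too. Splitting into real and imaginary, positive and negative parts and normalizing, we may assume that $g$ is $\sigma(X)$-measurable, bounded, nonnegative and $Eg=1$.

\emph{Change of measure.} Let $dQ=g\,dP$, on $\Omega$ and on the extension. Under $Q$, the process $B$ is still a Brownian motion independent of $\mathcal F$, because $g$ is $\mathcal F$-measurable. Since $Q(A)\le\|g\|_\infty P(A)$, Lemma~\ref{lem:modulus} holds under $Q$. So the laws of $W_n$ under $Q$ are tight, and any weak limit $\mu$ along a subsequence is concentrated on the continuous paths. The map $x\mapsto(x(u_0),\dots,x(u_k))$ is then continuous $\mu$-almost everywhere, and the finite-dimensional laws of $\mu$ are the limits of those of $W_n$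 under $Q$. Given $\mathcal F$, the increments of $\sqrt VB$ over $[u_{j-1},u_j]$ are independent centered normal variables with variances $V(u_j-u_{j-1})$, so the right side of \eqref{eq:fdd} is their joint characteristic function under $Q$. All paths start at $0$, so the increments determine the finite-dimensional laws, and $\mu$ is the law of $\sqrt VB$ under $Q$. The limit does not depend on the subsequence, hence $E[gF(W_n)]\to E[gF(\sqrt VB)]$.

If $X$ is ergodic, the $\mathcal I$-measurable variable $V$ is almost surely constant, so $V=EV=\sigma^2$, and $E[gF(\sigma B)]=E[g]\,E[F(\sigma B)]$ by independence.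
\end{proof}

\section{Limit laws and the summability condition}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(a) Under (H), the limit law is that of $\sqrt VZ$ with $V\ge0$ independent of $Z$ and $EV=\sigma^2$, by \eqref{eq:onedim} and Theorem~\ref{thm:B}(1). Conversely, for every $V\ge0$ with $EV=\sigma^2$, Example~\ref{ex:mix} satisfies (H) with this $\sigma^2$ and has the limit law of $\sqrt VZ$.

(b) By Lemma~\ref{lem:cov}(a), which does not assume summability, $r\ge0$ and $\sup_nE[S_n^2]/n=r(0)+2\sum_{k\ge1}r(k)$. This gives the equivalence.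

For the example let $r(k)=\frac1{k+1}=\int_0^1x^k\,dx$ for $k\ge0$. For $0\le x<1$, the function $k\mapsto x^{|k|}$ is the covariance of the autoregressive sequence $\sqrt{1-x^2}\sum_{j\ge0}x^j\epsilon_{n-j}$ with independent standard normal $\epsilon_n$, since $(1-x^2)\sum_{j\ge0}x^jx^{j+k}=x^k$. So $\sum_{j,k}c_jc_kx^{|j-k|}\ge0$ for all real $c_1,\dots,c_p$, and integration over $x$ shows that $r(|j-k|)$ is positive definite. Let $X$ be a centered Gaussian sequence with $E[X_jX_k]=r(|j-k|)$. It is strictly stationary, because a centered Gaussian law is determined by its covariance. It is ergodic since $r(k)\to0$ \cite{Mar}, and associated since $r\ge0$ \cite{Pitt}. Hence its partial sums form an $L^2$-demimartingale \cite{NW}. Here $\sum_kr(k)=\infty$, so $s_n^2=E[S_n^2]/n\to\infty$. As $n^{-1/2}S_n$ has the law of $s_nZ$, we get $P(|n^{-1/2}S_n|\le M)=P(|Z|\le M/s_n)\to0$ for every $M$, and the sequence $n^{-1/2}S_n$ is not tight.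
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bill} Billingsley, \emph{Convergence of Probability Measures}, 1968.

\bibitem{Mar} Maruyama, 1949.

\bibitem{N80} Newman, 1980.

\bibitem{N84} Newman, 1984.

\bibitem{NW} Newman and Wright, 1982.

\bibitem{Pitt} Pitt, Ann. Probab. 10, 1982.

\bibitem{PR} B. L. S. Prakasa Rao, \texttt{http://dspace.kottakkalfarookcollege.edu.in:8001/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 4554/\allowbreak PrakasaRao2012\_Book\_\allowbreak AssociatedSequencesDemimarting.pdf?\allowbreak isAllowed=y\&sequence=1}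

\end{thebibliography}
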